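\title{A finitely generated amenable LERF group that is not permutation stable}

\begin{abstract}
A finitely generated group is permutation stable if every assignment of permutations to its generators that almost satisfies the defining relations is close, in the normalized Hamming metric, to an action of the group on the same set. We construct an explicit three-generated center-by-metabelian group that is LERF and is not stable, and not even flexibly stable. Thus a finitely generated amenable LERF group need not be stable. As a complement we prove that every finitely generated amenable LERF group is very flexibly stable: an almost action is close to an action on a larger finite set of uncontrolled size.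
\end{abstract}

\section{Introduction}\label{sec:intro}

An action of a finitely generated group on a finite set is a choice of one permutation for each generator such that all defining relations hold. Suppose that the chosen permutations satisfy many of the relations at most of the points. Stability asks whether they can then be corrected, at a small proportion of the points, to an action.

Let $\mathfrak S_n$ be the symmetric group on $\{1,\dots,n\}$ with the normalized Hamming metric
\[
d_n(\sigma,\tau)=\frac1n\,\bigl|\{i\in\{1,\dots,n\}:\sigma(i)\neq\tau(i)\}\bigr|,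
\]
which is invariant under left and right multiplication. Let $\Gamma=\langle S\mid E\rangle$, where $S$ is finite, $\mathbb F$ is the free group on $S$, and $E\subseteq\mathbb F$ is a possibly infinite set of reduced words. Let $\mathcal R$ be the kernel of $\mathbb F\to\Gamma$, the normal closure of $E$. A map $f:S\to\mathfrak S_n$ extends uniquely to a homomorphism $\tilde f:\mathbb F\to\mathfrak S_n$, and $f$ is a \emph{solution} for $E$ if $\tilde f(u)=\mathrm{id}$ for all $u\in E$, that is, if $f$ defines an action of $\Gamma$ on $\{1,\dots,n\}$. For a finite set $U\subseteq\mathbb F$ the \emph{local defect}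
\[
\operatorname{def}_U(f)=\sum_{u\in U}d_n\bigl(\tilde f(u),\mathrm{id}\bigr)
\]
measures how often the relations in $U$ fail. For $N\ge n$, $f:S\to\mathfrak S_n$ and $g:S\to\mathfrak S_N$ put
\[
\operatorname{dist}(f,g)=\sum_{s\in S}\frac1n\,\bigl|\{i\le n: f(s)i\ne g(s)i\}\bigr| .
\]
For $N=n$ this is $\sum_{s}d_n(f(s),g(s))$.

\begin{definition}\label{def:stable}
The group $\Gamma=\langle S\mid E\rangle$ is \emph{stable} if for every $\varepsilon>0$ there are $\delta>0$ and a finite $E_0\subseteq E$ such that for every $n$ and every $f:S\to\mathfrak S_n$ with $\operatorname{def}_{E_0}(f)<\delta$ there is a solution $g:S\to\mathfrak S_n$ for $E$ with $\operatorname{dist}(f,g)<\varepsilon$. It is \emph{flexibly stable} if the same holds with solutions $g:S\to\mathfrak S_N$, $n\le N\le(1+\varepsilon)n$, and \emph{very flexibly stable} if it holds with solutions $g:S\to\mathfrak S_N$ for arbitrary $N\ge n$.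
\end{definition}

Stability does not depend on the presentation (Remark~\ref{rem:presentation}). Free groups are stable, since $E$ can be taken empty. The cyclic group $\langle s\mid s^m\rangle$ is stable: the points moved by $f(s)^m$ form an $f(s)$-invariant set, and replacing $f(s)$ by the identity on that set gives a solution $g$ with $\operatorname{dist}(f,g)\le\operatorname{def}_{\{s^m\}}(f)$.

A group $G$ is \emph{amenable} if for every finite $T\subseteq G$ and every $\theta>0$ there is a finite nonempty $F\subseteq G$ with $|F\setminus\gamma F|\le\theta|F|$ for all $\gamma\in T$ (F\o lner's condition). Abelian groups are amenable and an extension of an amenable group by an amenable group is amenable, so solvable groups are amenable. Call a subgroup of $G$ \emph{closed} if it is an intersection of finite-index subgroups. The group $G$ is \emph{LERF} (locally extended residually finite, or subgroup separable) if every finitely generated subgroup is closed, and \emph{residually finite} if the trivial subgroup is closed. The following question is posed in~\cite{notes}.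

\begin{quote}
Is every finitely generated amenable LERF group stable?
\end{quote}

There is a good reason to guess that the answer is yes. If $\Gamma$ is amenable, an almost action can be cut, by deleting a small proportion of the arrows $y\mapsto f(s)y$, into pieces of bounded size. Most pieces look like finite fragments of a coset space $\Gamma/H$ with $H$ finitely generated, and if $\Gamma$ is LERF such a fragment embeds in a finite coset space. So the two hypotheses together repair the almost action piece by piece. The weak point is the last step: the finite coset space may be much larger than the fragment. It turns out that the argument proves exactly very flexible stability, and that the loss cannot be avoided.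

\begin{theorem}\label{thm:A}
There is a group $\Gamma=\langle a,b,t\rangle$, solvable of derived length at most $3$ and hence amenable, with the following properties.
\begin{enumerate}
\item[(1)] $\Gamma$ is LERF.
\item[(2)] $\Gamma$ is not stable. Precisely, let $S=\{a,b,t\}$ and let $E$ be any set with $\Gamma=\langle S\mid E\rangle$. There are $n_j\in\mathbb N$ and $f_j:S\to\mathfrak S_{n_j}$ with $\operatorname{def}_{E_0}(f_j)\to0$ for every finite $E_0\subseteq E$, such that for all $N_j\ge n_j$ and all solutions $g_j:S\to\mathfrak S_{N_j}$ for $E$,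
\[
\liminf_{j\to\infty}\Bigl(\operatorname{dist}(f_j,g_j)+\frac{N_j-n_j}{n_j}\Bigr)\ \ge\ \frac14 .
\]
\end{enumerate}
\end{theorem}

So the answer to the question is no. With $N_j=n_j$, part (2) shows that the condition in the definition of stability fails for every $\varepsilon<1/4$. If $\operatorname{dist}(f_j,g_j)<\varepsilon$ and $N_j\le(1+\varepsilon)n_j$, the quantity in (2) is less than $2\varepsilon$, so the condition for flexible stability fails for every $\varepsilon<1/8$.

\begin{theorem}\label{thm:B}
Let $\Gamma=\langle S\mid E\rangle$ be finitely generated, amenable and LERF. For every $\varepsilon>0$ there are $\delta>0$ and a finite $E_0\subseteq E$ such that for every $n$ and every $f:S\to\mathfrak S_n$ with $\operatorname{def}_{E_0}(f)<\delta$ there are $N\ge n$ and a solution $g:S\to\mathfrak S_N$ for $E$ with $\operatorname{dist}(f,g)<\varepsilon$. That is, $\Gamma$ is very flexibly stable.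
\end{theorem}

Section~\ref{sec:folner} describes the almost actions that we use and the kind of inequality that keeps them away from actions. The group $\Gamma$, a central extension of the wreath product $\mathbb Z^2\wr\mathbb Z$, is built in Section~\ref{sec:group}. Parts (2) and (1) of Theorem~\ref{thm:A} are proved in Sections~\ref{sec:unstable} and~\ref{sec:lerf}. Section~\ref{sec:flexible} proves Theorem~\ref{thm:B} and depends only on Section~\ref{sec:folner}.

\medskip
\noindent\emph{Conventions.} We write $[x,y]=xyx^{-1}y^{-1}$. Groups act on the left, so the word $s_1s_2\cdots s_r$ acts by applying $s_r$ first. A word in $\mathbb F$ and its image in $\Gamma$ carry the same name. For a finite $\Gamma$-set $X$ and $\gamma\in\Gamma$ let $\operatorname{supp}_X(\gamma)=\{x\in X:\gamma x\ne x\}$.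

\section{Almost actions from F\o lner sets}\label{sec:folner}

The first lemma says that if two assignments nearly agree on the generators, then they nearly agree on every fixed word. The second set may be larger, even infinite.

\begin{lemma}\label{lem:compare}
Let $X\subseteq X'$ be sets with $X$ finite, let $f:S\to\operatorname{Sym}(X)$ and $g:S\to\operatorname{Sym}(X')$, and let $D_s=|\{x\in X:f(s)x\ne g(s)x\}|$. If $u$ is a word in which the letters $s$ and $s^{-1}$ together occur $\ell_s$ times, then
\[
|\{x\in X:\tilde f(u)x\ne\tilde g(u)x\}|\le\sum_{s\in S}\ell_sD_s .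
\]
\end{lemma}

\begin{proof}
For a letter $\sigma\in S^{\pm1}$ let $X_\sigma=\{y\in X:\tilde f(\sigma)y\ne\tilde g(\sigma)y\}$. If $y\in X_{s^{-1}}$ and $x=f(s)^{-1}y$, then $g(s)^{-1}y\ne x$, so $g(s)x\ne y=f(s)x$ and $x\in X_s$. Hence $|X_{s^{\pm1}}|\le D_s$. Write $u=\sigma_r\cdots\sigma_1$ and $x_i=\tilde f(\sigma_i\cdots\sigma_1)x$, with $x_0=x$. If $x_{i-1}\notin X_{\sigma_i}$ for all $i$, then $\tilde g(\sigma_i\cdots\sigma_1)x=x_i$ for all $i$ by induction, and so $\tilde g(u)x=\tilde f(u)x$. Since $x\mapsto x_{i-1}$ is a bijection of $X$, at most $|X_{\sigma_i}|$ points $x$ have $x_{i-1}\in X_{\sigma_i}$.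
\end{proof}

\begin{lemma}\label{lem:relators}
For every finite $U\subseteq\mathcal R$ there are a finite $E_0\subseteq E$ and $c\ge1$ such that $\operatorname{def}_U(f)\le c\,\operatorname{def}_{E_0}(f)$ for all $n$ and all $f:S\to\mathfrak S_n$.
\end{lemma}

\begin{proof}
Write each $u\in U$ as a product of conjugates of elements of $E^{\pm1}$. Let $E_0$ be the set of elements of $E$ that are used and let $c\ge1$ bound the total number of factors. The function $\sigma\mapsto d_n(\sigma,\mathrm{id})$ is subadditive on products and invariant under conjugation and inversion, so each factor contributes at most $\operatorname{def}_{E_0}(f)$.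
\end{proof}

\begin{remark}\label{rem:presentation}
Call a sequence $f_j:S\to\mathfrak S_{n_j}$ \emph{asymptotic} if $d_{n_j}(\tilde f_j(u),\mathrm{id})\to0$ for all $u\in\mathcal R$; by Lemma~\ref{lem:relators} it is enough to ask this for $u\in E$. Since $E$ is countable, $\Gamma$ is stable if and only if for every asymptotic sequence there are solutions $g_j:S\to\mathfrak S_{n_j}$ with $\operatorname{dist}(f_j,g_j)\to0$. This condition does not mention $E$. Suppose that it holds for another finite generating set $S'$. Express each $s'\in S'$ by a word $u_{s'}$ in $S$ and each $s\in S$ by a word $u'_s$ in $S'$. If $(f_j)$ is asymptotic for $S$, then $f'_j(s')=\tilde f_j(u_{s'})$ is asymptotic for $S'$, so there are solutions $g'_j$ with $\operatorname{dist}(f_j',g_j')\to0$. The maps $g_j(s)=\tilde g'_j(u'_s)$ are solutions. Both $f_j(s)$ and $g_j(s)$ are asymptotically close to $\tilde f'_j(u'_s)$, the first because $(f_j)$ is asymptotic and the second by Lemma~\ref{lem:compare}.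
\end{remark}

An amenable quotient of $\Gamma$ supplies almost actions of $\Gamma$ that imitate left multiplication on the quotient.

\begin{lemma}\label{lem:folner}
Let $B\trianglelefteq\Gamma=\langle S\mid E\rangle$ with $Q=\Gamma/B$ amenable. There are $n_j\in\mathbb N$ and $f_j:S\to\mathfrak S_{n_j}$ such that $f_j(s)=\mathrm{id}$ for $s\in S\cap B$ and, for every word $u\in\mathbb F$,
\[
d_{n_j}(\tilde f_j(u),\mathrm{id})\to
\begin{cases}0&\text{if }u\in B,\\ 1&\text{if }u\notin B.\end{cases}
\]
In particular $\operatorname{def}_{E_0}(f_j)\to0$ for every finite $E_0\subseteq E$.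
\end{lemma}

\begin{proof}
Let $\Gamma$ act on $Q$ by left multiplication. Choose finite nonempty $F_j\subseteq Q$ with $|F_j\setminus sF_j|\le|F_j|/j$ for all $s\in S$, put $n_j=|F_j|$, and identify $F_j$ with $\{1,\dots,n_j\}$. The map $x\mapsto sx$ is an injection $F_j\cap s^{-1}F_j\to F_j$; let $f_j(s)$ be any permutation of $F_j$ that extends it. If $s\in B$, then $f_j(s)=\mathrm{id}$. In general $f_j(s)x=sx$ except for at most $|F_j\setminus s^{-1}F_j|=|sF_j\setminus F_j|=|F_j\setminus sF_j|\le n_j/j$ points. By Lemma~\ref{lem:compare} with $X'=Q$, a word $u$ of length $r$ satisfies $\tilde f_j(u)x=ux$ for all but $rn_j/j$ points $x\in F_j$. Left multiplication by $u$ fixes every point of $Q$ if $u\in B$ and no point otherwise. Words in $E$ are trivial in $\Gamma$ and so lie in $B$.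
\end{proof}

An action close to $f_j$ must let the generators in $B$ move few points and each fixed element outside $B$ move most points. If this is impossible in finite $\Gamma$-sets, then $\Gamma$ is not stable. The simplest instance is the following.

\begin{example}\label{ex:model}
Let $B\trianglelefteq\Gamma$ be generated, as a group, by elements $b_1,\dots,b_r\in S$. Suppose that $Q=\Gamma/B$ is amenable and that a word $\zeta\notin B$ acts trivially on every finite $Q$-set. In a finite $\Gamma$-set $X$ the common fixed points of $b_1,\dots,b_r$ are the fixed points of $B$. They form a $\Gamma$-invariant set on which the action factors through $Q$, so $\zeta$ fixes them, and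
\begin{equation}\label{eq:model}
|\operatorname{supp}_X(\zeta)|\le\sum_{i}|\operatorname{supp}_X(b_i)| .
\end{equation}
Take $f_j$ as in Lemma~\ref{lem:folner}. If solutions $g_j:S\to\mathfrak S_{n_j}$ had $\operatorname{dist}(f_j,g_j)\to0$, the right side of \eqref{eq:model} would be $o(n_j)$ and, by Lemma~\ref{lem:compare}, the left side would be $n_j-o(n_j)$. So $\Gamma$ is not stable. The case $B=1$ shows that a stable finitely generated amenable group is residually finite.
\end{example}

In a LERF group this obstruction does not occur: the finitely generated subgroup $B$ is closed, so some finite-index subgroup $K\supseteq B$ omits $\zeta$, and $\zeta$ acts nontrivially on the finite $Q$-set $\Gamma/K$. To get around this we let $B$ be the \emph{normal} closure of a single generator $b$, with $B$ not finitely generated, so that LERF says nothing about it. The price is that the proof of \eqref{eq:model} breaks down, because an element of $B$ may be a product of many conjugates of $b$. For instance, on $\mathbb Z/2\times\mathbb Z/m$ let $b$ swap $(0,0)$ and $(1,0)$ and let $t$ shift the second coordinate;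 then $b$ moves two points and $\prod_{k=0}^{m-1}t^kbt^{-k}$ moves all $2m$ points. What we need is an element $\zeta\notin B$ that in every finite quotient becomes a product of a \emph{bounded} number of conjugates of $b^{\pm1}$. In the group below, $\zeta$ becomes a single commutator $[c,b]=(cbc^{-1})b^{-1}$, where $c$ depends on the quotient.

\section{A central extension of $\mathbb Z^2\wr\mathbb Z$}\label{sec:group}

In $\mathbb Z^2\wr\mathbb Z=\langle a,b,t\rangle$ the conjugates $t^kat^{-k}$ and $t^kbt^{-k}$ all commute. We pass to a central extension by a free abelian group $Z$ with basis $z_1,z_2,\dots$, in which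
\begin{equation}\label{eq:rels}
[a,t^kat^{-k}]=v_k,\qquad [a,t^kbt^{-k}]=w_k,\qquad [b,t^kbt^{-k}]=1
\end{equation}
for prescribed elements $v_k,w_k\in Z$. The plan is as follows. If $v_{k_n}=z_n$ and every integer $m\ge1$ divides $k_n$ for large $n$, then in a finite quotient, where some $t^m$ is trivial, almost all $z_n$ die. The $w_k$ lie in the normal closure of $b$; we choose them to link $z_1$ to $z_2$, $z_2$ to $z_3$, and so on, without generating $z_1$. Then $z_1$ lies outside the normal closure of $b$ but falls into it in every finite quotient. For LERF we need many finite quotients, so the sequences $v_k$ and $w_k$ should be periodic once all but finitely many $z_n$ are killed. This forces us to repeat the value $z_n$ along a whole arithmetic progression through $k_n$, and the progressions for different $n$ must be disjoint.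

\subsection{Levels and residues}

For $n\ge1$ let $k_n=5^{n-1}n!$. Then $k_1=1$, $k_{n+1}=5(n+1)k_n$, and
\begin{equation}\label{eq:div}
5k_n\mid k_{n'}\ \text{ for }n<n',\qquad m\mid n!\mid k_n\ \text{ for }1\le m\le n .
\end{equation}
An integer $k$ has \emph{level} $n$ and \emph{residue} $j\in\{1,2,3,4\}$ if $k\equiv jk_n\pmod{5k_n}$. Equivalently, $k_n\mid k$, $5\nmid k/k_n$, and $j$ is the residue of $k/k_n$ modulo $5$. An integer has at most one level: if $n<n'$ were both levels of $k$, then $5k_n\mid k_{n'}\mid k$, a contradiction. The integer $0$ has no level. If $k$ has level $n$ and residue $j$, then $-k$ has level $n$ and residue $5-j$. Since $k_2=10$ and $k_3=150$, level $1$ consists of the integers prime to $5$, level $2$ of the integers $10i$ with $5\nmid i$, and $5$ and $50$ have no level.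

\begin{lemma}\label{lem:shift}
If $0<|\nu|<k_n$, then $\nu$, $\nu+k_n$ and $\nu-k_n$ have the same level and residue, or all three have no level.
\end{lemma}

\begin{proof}
For $i<n$ the three integers are congruent modulo $5k_i$ by \eqref{eq:div}, so one of them has level $i$ and residue $j$ if and only if all do. None of them has a level $i\ge n$, for then $k_n\mid k_i$ would divide it, and hence $k_n\mid\nu$.
\end{proof}

\subsection{The center}

Let $Z$ be free abelian with basis $z_1,z_2,\dots$, written additively, and let $Z_{\le\ell}=\langle z_1,\dots,z_\ell\rangle$ and $Z_{>\ell}=\langle z_n:n>\ell\rangle$. Put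
\[
e_n=n!\,z_n-(n+1)!\,z_{n+1},\qquad W=\langle e_n:n\ge1\rangle .
\]
The sum of the $e_n$ telescopes, and the homomorphism $Z\to\mathbb Q$, $z_n\mapsto1/n!$, vanishes on $W$ and sends $z_1$ to $1$. Hence
\begin{equation}\label{eq:telescope}
z_1=e_1+\dots+e_{n-1}+n!\,z_n\quad(n\ge1),\qquad z_1\notin W .
\end{equation}
The factorials are needed only for LERF (Example~\ref{ex:factorials}). For $k\in\mathbb Z$ let
\[
\alpha_k=\begin{cases}z_n&\text{if $k$ has level $n$ and residue $1$,}\\0&\text{otherwise,}\end{cases}
\qquad
w_k=\begin{cases}e_n&\text{if $k$ has level $n$ and residue $2$,}\\0&\text{otherwise,}\end{cases}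
\]
and $v_k=\alpha_k-\alpha_{-k}$. Thus $v_k=z_n$ if $k$ has level $n$ and residue $1$, $v_k=-z_n$ if $k$ has level $n$ and residue $4$, and $v_k=0$ otherwise. For example $v_1=v_6=z_1$, $v_4=-z_1$, $v_{10}=z_2$, $w_2=w_7=z_1-2z_2$ and $w_{20}=2z_2-6z_3$. The antisymmetry $v_{-k}=-v_k$ is forced by \eqref{eq:rels}: conjugating $[a,t^kat^{-k}]$ by $t^{-k}$ gives the inverse of $[a,t^{-k}at^k]$. The sequence $w_k$ lives on a residue different from $\pm1$, so that $w_{\pm k_n}=0$.

Let $R=\mathbb Z[t^{\pm1}]$, with the ring involution $\rho\mapsto\rho^*$, $\rho^*(t)=\rho(t^{-1})$. Let $\alpha,v,w:R\to Z$ be the additive maps with $\alpha(t^k)=\alpha_k$, $v(t^k)=v_k$, $w(t^k)=w_k$. Then $v(\rho)=\alpha(\rho)-\alpha(\rho^*)$.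

\begin{lemma}\label{lem:avw}
\begin{enumerate}
\item[(a)] $v_{k_n}=z_n$, $w_{2k_n}=e_n$, $v_0=w_0=w_{\pm k_n}=0$, and $w(R)=W$.
\item[(b)] (Periodicity.) For $\ell\ge1$, the maps $\alpha$ and $w$ send $(t^{5k_\ell}-1)R$ into $Z_{>\ell}$.
\item[(c)] (Shift.) If all exponents occurring in $\rho\in R$ have absolute value less than $k_n$, and $\rho_0$ is the constant term of $\rho$, then $v(t^{k_n}\rho)-v(\rho)=\rho_0z_n$ and $w(t^{\pm k_n}\rho)=w(\rho)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The integers $k_n$, $2k_n$, $-k_n$ have level $n$ and residues $1$, $2$, $4$.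

(b) Let $k\equiv k'\pmod{5k_\ell}$. Then $k\equiv k'\pmod{5k_n}$ for all $n\le\ell$. So either $k$ and $k'$ have the same level $n\le\ell$ and the same residue, and then $\alpha_k=\alpha_{k'}$ and $w_k=w_{k'}$, or neither has a level $\le\ell$, and then $\alpha_k,\alpha_{k'},w_k,w_{k'}\in Z_{>\ell}$.

(c) By additivity let $\rho=t^\nu$. For $\nu\ne0$ use Lemma~\ref{lem:shift}, since $v_k$ and $w_k$ depend only on the level and residue of $k$. For $\nu=0$ use (a).
\end{proof}

\subsection{The group}

For $x=(\xi,\eta)$ and $x'=(\xi',\eta')$ in $R^2$ put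
\[
\varphi(x,x')=\alpha(\xi^*\xi')+w(\xi^*\eta')\in Z .
\]
The map $\varphi$ is $\mathbb Z$-bilinear, and $\varphi(tx,tx')=\varphi(x,x')$ because $t^*t=1$. Let $L=R^2\times Z$ with the product
\[
(x,z)(x',z')=\bigl(x+x',\,z+z'+\varphi(x,x')\bigr).
\]
By bilinearity, both bracketings of a triple product have second coordinate $z+z'+z''+\varphi(x,x')+\varphi(x,x'')+\varphi(x',x'')$, the element $(0,0)$ is neutral, and $(-x,-z+\varphi(x,x))$ is inverse to $(x,z)$. So $L$ is a group, and $\{0\}\times Z$, which we identify with $Z$, is central. The two products of $(x,z)$ and $(x',z')$ differ by the central element $\varphi(x,x')-\varphi(x',x)$, so $[(x,z),(x',z')]=\omega(x,x')$, where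
\begin{equation}\label{eq:omega}
\omega(x,x')=\varphi(x,x')-\varphi(x',x)=v(\xi^*\xi')+w(\xi^*\eta')-w(\xi'^*\eta).
\end{equation}
The map $(x,z)\mapsto(tx,z)$ is an automorphism of $L$. Let
\[
\Gamma=L\rtimes\langle t\rangle,\qquad t(x,z)t^{-1}=(tx,z),
\]
with $\langle t\rangle$ infinite cyclic. Then $Z$ is central in $\Gamma$, and $\Lambda=\Gamma/Z=R^2\rtimes\langle t\rangle\cong\mathbb Z^2\wr\mathbb Z$ is metabelian. So $\Gamma$ is solvable of derived length at most $3$. Let $a=((1,0),0)$ and $b=((0,1),0)$. Formula \eqref{eq:omega} gives the relations \eqref{eq:rels}, and in particular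
\begin{equation}\label{eq:zn}
[a,t^{k_n}at^{-k_n}]=z_n,\qquad [a,tat^{-1}]=z_1 .
\end{equation}
Hence $\langle a,b,t\rangle$ contains $Z$. It maps onto $\Lambda$, so $\Gamma=\langle a,b,t\rangle$.

\begin{lemma}\label{lem:die}
If $K\trianglelefteq\Gamma$ has finite index, then $z_n\in K$ for all large $n$.
\end{lemma}

\begin{proof}
Some $t^m$ with $m\ge1$ lies in $K$. For $n\ge m$ we have $m\mid k_n$, so $t^{k_n}\in K$, and \eqref{eq:zn} gives $z_n\equiv[a,a]=1$ modulo $K$.
\end{proof}

\section{$\Gamma$ is not flexibly stable}\label{sec:unstable}

Consider first a finite $\Gamma$-set $X$ on which $t^5$ acts trivially. Then $z_2=[a,t^{10}at^{-10}]$ acts trivially, and $z_1=e_1+2z_2$ acts as $e_1=w_2=[a,t^2bt^{-2}]$. This is a product of a conjugate of $b$ and a conjugate of $b^{-1}$, so $z_1$ moves at most twice as many points as $b$. If only a higher power $t^{k_n}$ acts trivially, then $z_1$ acts as $e_1+\dots+e_{n-1}$, and estimating term by term gives a factor $2(n-1)$, which is useless because $n$ depends on $X$. Here the bilinearity of commutators in $L$ helps: a sum of such commutators with $b$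 is again one commutator with $b$.

\begin{proposition}\label{prop:support}
In every finite $\Gamma$-set $X$ we have $|\operatorname{supp}_X(z_1)|\le2\,|\operatorname{supp}_X(b)|$.
\end{proposition}

\begin{proof}
For $c\in\Gamma$ the support of $cbc^{-1}$ is $c\operatorname{supp}_X(b)$, so $[c,b]=(cbc^{-1})b^{-1}$ moves at most $2|\operatorname{supp}_X(b)|$ points. For $c=((\xi,0),0)$ formula \eqref{eq:omega} gives $[c,b]=w(\xi^*)$, and $w(\xi^*)$ ranges over $w(R)=W$ as $\xi$ ranges over $R$. So every element of $W$ moves at most $2|\operatorname{supp}_X(b)|$ points. The kernel of the action on $X$ has finite index, so by Lemma~\ref{lem:die} some $z_n$ acts trivially. By \eqref{eq:telescope}, $z_1$ acts as the element $e_1+\dots+e_{n-1}$ of $W$.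
\end{proof}

\begin{lemma}\label{lem:B}
The set $B=\{((0,\eta),z):\eta\in R,\ z\in W\}$ is a normal subgroup of $\Gamma$ with $b\in B$ and $z_1\notin B$.
\end{lemma}

\begin{proof}
Since $\varphi$ vanishes on pairs from $0\oplus R$, the set $B$ is a subgroup, and $t$ normalizes it. For $c=((\xi,\eta_0),z_0)\in L$ and $y=((0,\eta),z)\in B$ we have $cyc^{-1}=[c,y]\,y$, and $[c,y]=w(\xi^*\eta)\in W$ by \eqref{eq:omega}. So $B$ is normal. It contains $b$, and $B\cap Z=W$ does not contain $z_1$ by \eqref{eq:telescope}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(2)]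
The quotient $Q=\Gamma/B$ is solvable, hence amenable. Let $n_j$ and $f_j$ be given by Lemma~\ref{lem:folner}; then $\operatorname{def}_{E_0}(f_j)\to0$ for every finite $E_0\subseteq E$, and $f_j(b)=\mathrm{id}$. The word
\[
\zeta=a\,(tat^{-1})\,a^{-1}\,(ta^{-1}t^{-1})
\]
represents $z_1\notin B$, so $\tilde f_j(\zeta)$ moves $(1-\theta_j)n_j$ points with $\theta_j\to0$.

Fix $j$, write $n=n_j$, and let $g:S\to\mathfrak S_N$ be a solution with $N\ge n$. Regard $X=\{1,\dots,N\}$ as a $\Gamma$-set via $g$, and put $\Delta_s=\frac1n|\{i\le n:f_j(s)i\ne g(s)i\}|$, so that $\operatorname{dist}(f_j,g)=\Delta_a+\Delta_b+\Delta_t$. A point moved by $g(b)$ either exceeds $n$ or is a point where $g(b)$ differs from $f_j(b)=\mathrm{id}$. Hence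
\[
|\operatorname{supp}_X(b)|\le\Delta_bn+(N-n).
\]
The word $\zeta$ has four letters $a^{\pm1}$ and four letters $t^{\pm1}$, so by Lemma~\ref{lem:compare} the maps $\tilde g(\zeta)$ and $\tilde f_j(\zeta)$ differ at no more than $4(\Delta_a+\Delta_t)n$ points of $\{1,\dots,n\}$. Hence
\[
|\operatorname{supp}_X(z_1)|\ge(1-\theta_j)n-4(\Delta_a+\Delta_t)n .
\]
Proposition~\ref{prop:support} gives
\[
1-\theta_j\le4(\Delta_a+\Delta_t)+2\Delta_b+2\,\frac{N-n}{n}\le4\Bigl(\operatorname{dist}(f_j,g)+\frac{N-n}n\Bigr),
\]
and $\theta_j$ does not depend on $N$ or $g$.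
\end{proof}

\section{$\Gamma$ is LERF}\label{sec:lerf}

By Proposition~\ref{prop:support}, $z_1$ acts trivially on every finite $\Gamma$-set on which $b$ does, so the normal subgroup $B$ is not closed. We must show that no finitely generated subgroup $H$ has this defect. An element outside $HZ$ can be separated from $H$ in $\Lambda$, so the issue is to separate elements of $Z$ from $Y=H\cap Z$. By Lemma~\ref{lem:die}, a normal subgroup of finite index $q$ contains
\[
K_{\ell,q}=Z_{>\ell}+qZ
\]
for some $\ell$. So we have to show two things: that the quotients $\Gamma/K_{\ell,q}$ are LERF, and that $Y=\bigcap_{\ell,q}(Y+K_{\ell,q})$. The second property fails for $W$ in place of $Y$ by \eqref{eq:telescope}; the heart of the proof is that subgroups like $W$ never arise as $H\cap Z$.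

\subsection{Closed subgroups}

\begin{lemma}\label{lem:closed}
\begin{enumerate}
\item[(a)] Let $V$ be a finitely generated abelian group, $V'\le V$ and $y\in V\setminus V'$. Then $y\notin V'+qV$ for some $q\ge1$.
\item[(b)] Every subgroup of a LERF group is LERF.
\item[(c)] If $G_0\le G$ has finite index and $G_0$ is LERF, then $G$ is LERF.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The group $V/V'$ is a finite direct sum of cyclic groups, so $\bigcap_qq(V/V')=0$.

(b) If $H\le G_0\le G$ and $H$ is an intersection of finite-index subgroups $K_i$ of $G$, then it is the intersection of the finite-index subgroups $K_i\cap G_0$ of $G_0$.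

(c) Let $H\le G$ be finitely generated and $\gamma\in G\setminus H$. The subgroup $H_0=H\cap G_0$ has finite index in $H$, so it is finitely generated (Schreier's lemma) and closed in $G_0$, and hence closed in $G$. Write $H=h_1H_0\cup\dots\cup h_rH_0$. Since $h_i^{-1}\gamma\notin H_0$, there is a finite-index subgroup $K_i\ge H_0$ of $G$ with $h_i^{-1}\gamma\notin K_i$. Let $K$ be the intersection of all conjugates of $K_1,\dots,K_r$, a normal subgroup of finite index. Then $HK$ is a finite-index subgroup containing $H$, and $HK\subseteq\bigcup_ih_iK_i$ does not contain $\gamma$.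
\end{proof}

We also use three facts from commutative algebra. A quotient of a polynomial ring in finitely many variables over $\mathbb Z$ is Noetherian, and submodules of finitely generated modules over a Noetherian ring are finitely generated (Hilbert's basis theorem). If $D$ is a finitely generated module over a Noetherian local ring with maximal ideal $\mathfrak n$, then $\bigcap_k\mathfrak n^kD=0$ (Krull's intersection theorem). A field that is finitely generated as a ring is finite.

\begin{lemma}\label{lem:rf}
Let $A$ be a finitely generated commutative ring, $D$ a finitely generated $A$-module and $0\ne y\in D$. Then $y$ lies outside some submodule of finite index.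
\end{lemma}

\begin{proof}
Let $\mathfrak m$ be a maximal ideal containing the annihilator of $y$. No element of $A\setminus\mathfrak m$ kills $y$, so $y\ne0$ in the localization $D_{\mathfrak m}$. By Krull's theorem $y\notin\mathfrak m^kD_{\mathfrak m}$ for some $k$, and so $y\notin\mathfrak m^kD$. Each quotient $\mathfrak m^iD/\mathfrak m^{i+1}D$ is a finitely generated vector space over the finite field $A/\mathfrak m$, so $D/\mathfrak m^kD$ is finite.
\end{proof}

\subsection{The wreath product and the truncated extensions}

The \emph{exponent} of an element of $\Lambda$ or $\Gamma$ is its image under the projection onto $\langle t\rangle\cong\mathbb Z$.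

\begin{lemma}\label{lem:Lambda}
The group $\Lambda=R^2\rtimes\langle t\rangle$ is LERF.
\end{lemma}

\begin{proof}
Let $H\le\Lambda$ be finitely generated and $\gamma\in\Lambda\setminus H$. We find a finite-index subgroup that contains $H$ and not $\gamma$.

\emph{Case $H\le R^2$.} If $\gamma$ has exponent $j\ne0$, take $R^2\rtimes\langle t^{|j|+1}\rangle$. Let $\gamma\in R^2$. Choose $J$ such that $\gamma$ and the generators of $H$ involve only exponents in $[-J,J]$, and let $M>2J$. The reduction $R^2\to V=(R/(t^M-1)R)^2\cong\mathbb Z^{2M}$ is injective on the subgroup of elements with exponents in $[-J,J]$, which contains $H$ and $\gamma$. So $\bar\gamma\notin\bar H$, and by Lemma~\ref{lem:closed}(a) $\bar\gamma\notin\bar H+qV$ for some $q$. The preimage $P'$ of $\bar H+qV$ has finite index in $R^2$ and is invariant under $t^{\pm M}$, because $t^M$ acts trivially on $V$. Take $P'\rtimes\langle t^M\rangle$.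

\emph{Case $H\not\le R^2$.} The exponents of elements of $H$ form a subgroup $m\mathbb Z$ with $m\ge1$. Let $\tau\in H$ have exponent $m$ and let $P=H\cap R^2$, so that $H=P\langle\tau\rangle$. Conjugation by $\tau$ acts on $R^2$ as multiplication by $t^m$, so $P$ is a submodule of $R^2$ over $A=\mathbb Z[t^{\pm m}]$. If the exponent of $\gamma$ is not in $m\mathbb Z$, take $R^2\rtimes\langle t^m\rangle$. Otherwise multiply $\gamma$ by a power of $\tau$, which does not change the problem, and assume $\gamma\in R^2\setminus P$. The $A$-module $R^2$ is generated by $2m$ elements, so Lemma~\ref{lem:rf} applied to $D=R^2/P$ gives an $A$-submodule $P'\supseteq P$ of finite index in $R^2$ with $\gamma\notin P'$. Since $\tau$ normalizes $P'$, the set $P'\langle\tau\rangle$ is a subgroup. It contains $H$, meets $R^2$ in $P'$, and has index $m[R^2:P']$.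
\end{proof}

In $\Gamma/K_{\ell,q}$ the image of $Z$ is finite. Periodicity provides a finite quotient in which this finite group embeds, and this makes the extension virtually a subgroup of $\Lambda$.

\begin{lemma}\label{lem:G}
For all $\ell,q\ge1$ the group $G=\Gamma/K_{\ell,q}$ is LERF.
\end{lemma}

\begin{proof}
Let $M=5k_\ell$, let $\bar Z=Z/K_{\ell,q}\cong(\mathbb Z/q)^\ell$, and let $I=qR+(t^M-1)R$, an ideal of finite index in $R$. Since $(t^M-1)^*=-t^{-M}(t^M-1)$, we have $I^*=I$. By Lemma~\ref{lem:avw}(b), $\alpha(I)$ and $w(I)$ lie in $K_{\ell,q}$. So $\varphi(x,x')\in K_{\ell,q}$ whenever $x$ or $x'$ lies in $I\oplus I$, and $\varphi$ induces a bilinear $t$-invariant map $\bar\varphi:(R/I)^2\times(R/I)^2\to\bar Z$. Define the finite group $\bar L=(R/I)^2\times\bar Z$ with $\bar\varphi$ as $L$ was defined with $\varphi$. The automorphism of $\bar L$ induced by $t$ has trivial $M$th power, so reduction gives a homomorphism $\pi:\Gamma\to\bar L\rtimes\mathbb Z/M$ onto a finite group, with $\ker\pi\cap Z=K_{\ell,q}$. The subgroup $G_0=\ker\pi/K_{\ell,q}$ has finite index in $G$ and meets $\bar Z$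 trivially, so it embeds in $G/\bar Z=\Lambda$. By Lemmas~\ref{lem:Lambda} and~\ref{lem:closed}(b), $G_0$ is LERF, and by Lemma~\ref{lem:closed}(c) so is $G$.
\end{proof}

\subsection{Intersections of finitely generated subgroups with $Z$}

To produce infinitely many of the $e_n$ as commutators, a finitely generated subgroup needs an element of nonzero exponent and an element with a nonzero first coordinate $\xi$. But these two elements then also produce a fixed multiple of $z_n$ for all large $n$. Two examples show this, together with the role of the choices made in Section~\ref{sec:group}.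

\begin{example}\label{ex:ab}
For $H=\langle b,t\rangle$ we have $H\cap L=\{((0,\eta),0)\}$ and $H\cap Z=0$. For $H=\langle ab,t\rangle$, where $ab=((1,1),0)$, formula \eqref{eq:omega} gives $[ab,t^k(ab)t^{-k}]=v_k+w_k-w_{-k}$. At $k=k_n$ this is $z_n$, because $w_{\pm k_n}=0$. So $H\cap Z=Z$.
\end{example}

\begin{example}\label{ex:factorials}
Let $H=\langle a^2,b,t\rangle$, where $a^2=((2,0),0)$. It contains $[a^2,t^ka^2t^{-k}]=4v_k$ and $[a^2,t^kbt^{-k}]=2w_k$, and so it contains $4Z+2W$. Conversely, $L'=\{((2\xi,\eta),z):z\in4Z+2W\}$ is a $t$-invariant subgroup of $L$, because $\varphi((2\xi,\eta),(2\xi',\eta'))=4\alpha(\xi^*\xi')+2w(\xi^*\eta')$, and it contains $a^2$ and $b$. Hence $H\cap Z=4Z+2W$. Since $2e_1=2z_1-4z_2$ and $2e_n\in4Z$ for $n\ge2$, this is $2\mathbb Zz_1+4Z_{>1}$.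

Now repeat the construction with $z_n-z_{n+1}$ in place of $e_n$. Section~\ref{sec:unstable} goes through, with the sum of coordinates showing $z_1\notin W$. Again $H\cap Z=4Z+2W$, and $2z_1\notin H$, since the sum of coordinates of an element of $4Z+2W$ is divisible by $4$. But $2z_1-2z_n\in2W$, and a finite-index subgroup contains $z_n$ for large $n$ by Lemma~\ref{lem:die} applied to the intersection of its conjugates. So every finite-index subgroup containing $H$ contains $2z_1$, and the modified group is not LERF.
\end{example}

\begin{lemma}\label{lem:Y}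
Let $H\le\Gamma$ be finitely generated and $Y=H\cap Z$. There are $d\ge0$ and $\ell_0\ge1$ such that $Y=(Y\cap Z_{\le\ell})+dZ_{>\ell}$ for all $\ell\ge\ell_0$.
\end{lemma}

\begin{proof}
It suffices to find $d\ge0$, $n_1\geq 1$ and a finitely generated $Y_1\le Z$ with
\begin{equation}\label{eq:Yform}
Y=Y_1+dZ_{>n_1}.
\end{equation}
Indeed, choose $\ell_0\ge n_1$ with $Y_1\le Z_{\le\ell_0}$. For $\ell\ge\ell_0$ we have $dZ_{>n_1}=\langle dz_n:n_1<n\le\ell\rangle+dZ_{>\ell}$, so $Y\subseteq(Y\cap Z_{\le\ell})+dZ_{>\ell}\subseteq Y$. If $Y$ is finitely generated, \eqref{eq:Yform} holds with $d=0$.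

\emph{Case $H\le L$.} Commutators in $L$ are central and given by the bilinear map $\omega$, so $[H,H]\le Z$ is generated by the finitely many commutators of pairs of generators of $H$. The quotient $Y/[H,H]$ is a subgroup of the finitely generated abelian group $H/[H,H]$. So $Y$ is finitely generated.

\emph{Case $H\not\le L$: reduction to commutators.} The exponents of elements of $H$ form $m\mathbb Z$ with $m\ge1$. Let $\tau\in H$ have exponent $m$. Multiplying the generators of $H$ by powers of $\tau$, we get $H=\langle\tau,y_1,\dots,y_r\rangle$ with $y_i\in L$. The subgroup $H_1$ generated by all $\tau^ky_i\tau^{-k}$, $k\in\mathbb Z$, is normal in $H$, lies in $L$ and satisfies $H=H_1\langle\tau\rangle$; comparing exponents gives $H\cap L=H_1$. Let $x_i=(\xi_i,\eta_i)$ be the image of $y_i$ in $L/Z=R^2$. Since $L/Z$ is abelian, $\tau^ky_i\tau^{-k}$ has image $t^{mk}x_i$. By bilinearity and $t$-invariance of $\omega$, the group $Y_0=[H_1,H_1]\le Y$ is generated by the elements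
\begin{equation}\label{eq:cij}
c_{ij}(k)=\omega(x_i,t^{mk}x_j)=v(t^{mk}\xi_i^*\xi_j)+w(t^{mk}\xi_i^*\eta_j)-w(t^{-mk}\xi_j^*\eta_i)
\end{equation}
with $1\le i,j\le r$ and $k\in\mathbb Z$. Under conjugation by $\tau$, the abelian group $H_1/Y_0$ is a module over the Noetherian ring $\mathbb Z[\tau^{\pm1}]$, generated by $y_1,\dots,y_r$. So the submodule $Y/Y_0$ is finitely generated, and since $\tau$ acts on it trivially, it is finitely generated as an abelian group. It is therefore enough to prove \eqref{eq:Yform} for $Y_0$ in place of $Y$. If all $\xi_i$ vanish, then $Y_0=0$ by \eqref{eq:cij}. Assume from now on that some $\xi_i$ is nonzero.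

\emph{Choice of $d$ and $n_1$.} Let $\rho^{ij}_\sigma$ be the coefficient of $t^\sigma$ in $\xi_i^*\xi_j$, so that the first term of \eqref{eq:cij} is $\sum_\sigma\rho^{ij}_\sigma v_{mk+\sigma}$. An integer of high level is divisible by $m$, so only the $\sigma\in m\mathbb Z$ can contribute $z_n$ with $n$ large. Accordingly let $d$ be the greatest common divisor of all $\rho^{ij}_\sigma$ with $\sigma\in m\mathbb Z$. The constant term $\rho^{ii}_0$ is the sum of the squares of the coefficients of $\xi_i$, which is positive for some $i$, so $d\ge1$. Choose $J\ge1$ such that all exponents in all products $\xi_i^*\xi_j$ and $\xi_i^*\eta_j$ lie in $[-J,J]$, and choose $n_1\ge\max(m,d)$ with $k_{n_1+1}>2J$. For $n>n_1$ we have $m\mid k_n$, $d\mid n!$ and $k_n>2J$.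

\emph{Claim 1: $Y_0\subseteq Z_{\le n_1+1}+dZ_{>n_1}$.} Consider a term $\rho^{ij}_\sigma v_{mk+\sigma}$ with $v_{mk+\sigma}=\pm z_n$. If $n\le n_1$, it lies in $Z_{\le n_1}$. If $n>n_1$, then $m\mid k_n\mid mk+\sigma$, so $m\mid\sigma$ and $d\mid\rho^{ij}_\sigma$, and the term lies in $dZ_{>n_1}$. The other two terms of \eqref{eq:cij} lie in $W$. Here $e_n\in Z_{\le n_1+1}$ for $n\le n_1$, and $e_n\in dZ_{>n_1}$ for $n>n_1$, since $d$ divides $n!$ and $(n+1)!$. This is the only place where the factorials in $e_n$ are used.

\emph{Claim 2: $dZ_{>n_1}\subseteq Y_0$.} A single $c_{ij}(k)$ mixes contributions of many levels, and we isolate level $n$ by taking a difference. Let $n>n_1$ and $\sigma\in m\mathbb Z$ with $|\sigma|\le J$, and put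
\[
\psi_1=t^{-\sigma}\xi_i^*\xi_j,\qquad\psi_2=t^{-\sigma}\xi_i^*\eta_j,\qquad\psi_3=t^{\sigma}\xi_j^*\eta_i .
\]
All exponents in $\psi_1,\psi_2,\psi_3$ have absolute value at most $2J<k_n$, and the constant term of $\psi_1$ is $\rho^{ij}_\sigma$. The numbers $k=-\sigma/m$ and $k'=(k_n-\sigma)/m$ are integers, and by \eqref{eq:cij} and Lemma~\ref{lem:avw}(c),
\begin{align*}
c_{ij}(k')-c_{ij}(k)&=\bigl(v(t^{k_n}\psi_1)-v(\psi_1)\bigr)+\bigl(w(t^{k_n}\psi_2)-w(\psi_2)\bigr)-\bigl(w(t^{-k_n}\psi_3)-w(\psi_3)\bigr)\\
&=\rho^{ij}_\sigma z_n .
\end{align*}
An integer combination over $i,j,\sigma$ gives $dz_n\in Y_0$.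

By Claim 1, each $y\in Y_0$ is a sum $y'+y''$ with $y'\in Z_{\le n_1+1}$ and $y''\in dZ_{>n_1}$, and by Claim 2 both summands lie in $Y_0$. So $Y_0=(Y_0\cap Z_{\le n_1+1})+dZ_{>n_1}$, and $Y_0\cap Z_{\le n_1+1}$ is finitely generated as a subgroup of $Z_{\le n_1+1}\cong\mathbb Z^{n_1+1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(1)]
Let $H\le\Gamma$ be finitely generated, $Y=H\cap Z$, and $\gamma\in\Gamma\setminus H$. We first find $\ell,q$ with $\gamma\notin HK_{\ell,q}$. If $\gamma\notin HZ$, any $\ell,q$ will do. Otherwise $\gamma=hz$ with $h\in H$ and $z\in Z\setminus Y$. Take $d,\ell_0$ from Lemma~\ref{lem:Y}, choose $\ell\ge\ell_0$ with $z\in Z_{\le\ell}$, and put $Y_\ell=Y\cap Z_{\le\ell}$. By Lemma~\ref{lem:closed}(a) there is $q\ge1$ with $z\notin Y_\ell+qZ_{\le\ell}$. The projection $Z\to Z_{\le\ell}$ with kernel $Z_{>\ell}$ fixes $z$ and maps $Y+K_{\ell,q}=Y_\ell+Z_{>\ell}+qZ$ onto $Y_\ell+qZ_{\le\ell}$, so $z\notin Y+K_{\ell,q}$. If $\gamma$ were in $HK_{\ell,q}$, then $z=h'z'$ with $h'\in H$ and $z'\in K_{\ell,q}$, so $h'\in H\cap Z=Y$ and $z\in Y+K_{\ell,q}$, a contradiction.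

Thus the image of $\gamma$ in $\Gamma/K_{\ell,q}$ is not in the image of $H$. By Lemma~\ref{lem:G} some finite-index subgroup of $\Gamma/K_{\ell,q}$ contains the image of $H$ and not that of $\gamma$. Its preimage in $\Gamma$ separates $\gamma$ from $H$. This completes the proof of Theorem~\ref{thm:A}.
\end{proof}

\section{Amenable LERF groups are very flexibly stable}\label{sec:flexible}

We now carry out the argument sketched in the introduction. View $f:S\to\mathfrak S_n$ as a graph on $X=\{1,\dots,n\}$ with an edge labeled $s$ from $y$ to $f(s)y$ for each $(y,s)\in X\times S$. To cut it into bounded pieces, we assign to each point $y$ a nearby center $\kappa(y)$ and delete the edges whose ends have different centers. A F\o lner set attaches to each $y$ a probability distribution on nearby points, and the distributions at the two ends of most edges almost coincide. Independent choices of centers would still cut most edges; the choices have to share their randomness.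

\begin{lemma}\label{lem:sampling}
Let $X$ be a finite set and $(P_y)_{y\in X}$ probability distributions on $X$. There is a random map $\kappa:X\to X$ such that $P_y(\kappa(y))>0$ for all $y$, and $\Pr[\kappa(y)\ne\kappa(y')]\le\|P_y-P_{y'}\|_1$ for all $y,y'$.
\end{lemma}

\begin{proof}
Let $(x_i,u_i)_{i\ge1}$ be independent and uniform in $X\times[0,1]$, and let $\kappa(y)=x_i$ for the least $i$ with $u_i<P_y(x_i)$. Each $i$ satisfies this inequality with probability $1/|X|$, so $\kappa$ is defined almost surely, and $P_y(\kappa(y))>0$. Fix $y,y'$ and let $i$ be least with $u_i<\max(P_y(x_i),P_{y'}(x_i))$. If also $u_i<\min(P_y(x_i),P_{y'}(x_i))$, then $\kappa(y)=\kappa(y')=x_i$. The pair $(x_i,u_i)$ is uniform in the region below the maximum, so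
\[
\Pr[\kappa(y)\ne\kappa(y')]\le\frac{\sum_x|P_y(x)-P_{y'}(x)|}{\sum_x\max(P_y(x),P_{y'}(x))}\le\|P_y-P_{y'}\|_1 ,
\]
because the denominator is at least $\sum_xP_y(x)=1$.
\end{proof}

A \emph{piece} is a finite nonempty set $C$ with partial injections $\beta_s$ of $C$, one for each $s\in S$, such that the graph with edges from $c$ to $\beta_s(c)$ is connected as an undirected graph. For a piece $C$ fix a base point $c_0$ and, for each $c\in C$, a word $p_c\in\mathbb F$ that describes a path in $C$ from $c_0$ to $c$: applying the letters of $p_c$ from right to left through the maps $\beta_s^{\pm1}$ is defined at each step and carries $c_0$ to $c$. Let $p_{c_0}$ be empty. The \emph{loop words} of $C$ are the finitely many words $p_{\beta_s(c)}^{-1}\,s\,p_c$ with $c$ in the domain of $\beta_s$, and $H_C\le\Gamma$ is the subgroup they generate. If $C$ sits inside a $\Gamma$-set with $\beta_s$ a restriction of $s$, then $H_C$ fixes $c_0$ and $p_cc_0=c$, so the cosets $p_cH_C$, $c\in C$, are distinct. Call $C$ \emph{good} if these cosets are distinct, and \emph{bad} otherwise.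

\begin{example}\label{ex:pieces}
Let $\Gamma=\langle s\mid s^3\rangle$. For the path $c_0\to c_1$ take $p_{c_1}=s$; the only loop word is trivial, the piece is good, and it is completed to an action by adding one point. The path $c_0\to c_1\to c_2\to c_3$ with $p_{c_i}=s^i$ has $H_C=1$ and $p_{c_3}=p_{c_0}$ in $\Gamma$. The cycle $c_0\to c_1\to c_0$ has the loop word $s^2$ and $H_C=\Gamma$. These two pieces are bad, and in both the relator $s^3$ moves $c_0$. Step 2 below shows that every bad piece betrays itself in this way.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:B}]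
We may assume $S\ne\emptyset$. By Lemma~\ref{lem:relators} it suffices to find a finite $U\subseteq\mathcal R$ and $\delta>0$ such that the conclusion holds whenever $\operatorname{def}_U(f)<\delta$. Put $\theta=\varepsilon/(4|S|)$.

\emph{Step 1: cutting into bounded pieces (amenability).} Choose a finite nonempty $F\subseteq\Gamma$ with $|F\setminus sF|\le\theta|F|$ for all $s\in S$. Let $k=|F|$ and fix a word $\hat\gamma\in\mathbb F$ representing each $\gamma\in F$. Let $U_1$ be the finite set of words $\widehat{\gamma'}\,\hat\gamma^{-1}s$ with $s\in S$, $\gamma\in F\cap sF$ and $\gamma'=s^{-1}\gamma\in F$. Since $\gamma'\gamma^{-1}s=1$ in $\Gamma$, we have $U_1\subseteq\mathcal R$.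

Given $f:S\to\mathfrak S_n$ and $y\in X$, let $P_y$ be the distribution of $\tilde f(\hat\gamma)^{-1}y$ for $\gamma$ uniform in $F$. Suppose that $y$ is fixed by $\tilde f(u)$ for all $u\in U_1$; this holds for all but at most $n\operatorname{def}_{U_1}(f)$ points. Then $\tilde f(\hat\gamma)^{-1}f(s)y=\tilde f(\widehat{\gamma'})^{-1}y$ for all $\gamma\in F\cap sF$. The map $\gamma\mapsto\gamma'$ is injective and $|F\cap sF|\ge(1-\theta)k$, so $P_{f(s)y}$ and $P_y$ are obtained from one common measure by adding mass at most $\theta$ to each. Hence $\|P_y-P_{f(s)y}\|_1\le2\theta$.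

Take $\kappa$ from Lemma~\ref{lem:sampling} and call $(y,s)\in X\times S$ \emph{cut} if $\kappa(y)\ne\kappa(f(s)y)$. The expected number of cut pairs is at most $2\theta|S|n+|S|\,n\operatorname{def}_{U_1}(f)$. Fix a realization of $\kappa$ with at most this many cut pairs, and keep only the edges from $y$ to $f(s)y$ with $(y,s)$ not cut. The map $\kappa$ is constant on each connected component of the resulting graph. If $\kappa(y)=x$, then $P_y(x)>0$, so $y=\tilde f(\hat\gamma)x$ for some $\gamma\in F$. So each component has at most $k$ points, and it is a piece, with $\beta_s$ the restriction of $f(s)$ to the points $y$ for which $(y,s)$ is not cut.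

\emph{Step 2: bad pieces are rare.} Up to isomorphism there are finitely many pieces with at most $k$ points. Fix a representative $C$ of each class, with its base point and words $p_c$; these choices do not depend on $f$. If $C$ is bad, there are $c\ne c'$ with $p_{c'}^{-1}p_c\in H_C$, so there is a product $\lambda$ of loop words and their inverses with $u_C=p_{c'}^{-1}p_c\lambda\in\mathcal R$. Let $U_2$ be the finite set of these words $u_C$, one for each bad representative.

For each component fix an isomorphism $c\mapsto x_c$ from its representative $C$. Then $f(s)x_c=x_{\beta_s(c)}$ whenever $\beta_s(c)$ is defined, so $\tilde f(p_c)x_{c_0}=x_c$ for all $c$, and every loop word fixes $x_{c_0}$. If $C$ is bad, then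
\[
\tilde f(u_C)x_{c_0}=\tilde f(p_{c'})^{-1}x_c\ne x_{c_0},
\]
because $\tilde f(p_{c'})x_{c_0}=x_{c'}\ne x_c$. So each bad component contains a point moved by some $\tilde f(u)$ with $u\in U_2$. There are at most $n\operatorname{def}_{U_2}(f)$ such points, so at most $k\,n\operatorname{def}_{U_2}(f)$ points lie in bad components.

\emph{Step 3: completing good pieces (LERF).} Let $C$ be good. The subgroup $H_C$ is finitely generated, hence closed, so there is a finite-index subgroup $K_C\ge H_C$ that avoids the finitely many elements $p_{c'}^{-1}p_c\notin H_C$ with $c\ne c'$. Then $c\mapsto p_cK_C$ is an injection $C\to\Gamma/K_C$. If $c'=\beta_s(c)$, then $s\,p_cK_C=p_{c'}(p_{c'}^{-1}sp_c)K_C=p_{c'}K_C$. So the action of $\Gamma$ on the finite set $\Gamma/K_C$ extends the partial maps $\beta_s$.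

Let $X'$ be the disjoint union of one copy of $\Gamma/K_C$ for each good component, where $C$ is its representative, and of all points of bad components with the trivial action. The injections above embed $X$ in $X'$. Identify $X'$ with $\{1,\dots,N\}$ so that $X$ remains $\{1,\dots,n\}$, and let $g:S\to\mathfrak S_N$ be the solution given by the action of $\Gamma$. If $y$ lies in a good component and $(y,s)$ is not cut, then $g(s)y=f(s)y$. With $U=U_1\cup U_2$ we obtain
\[
\operatorname{dist}(f,g)\le2\theta|S|+|S|\operatorname{def}_{U_1}(f)+|S|\,k\operatorname{def}_{U_2}(f)\le\frac\varepsilon2+2|S|\,k\operatorname{def}_U(f),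
\]
which is less than $\varepsilon$ if $\operatorname{def}_U(f)<\delta=\varepsilon/(4|S|k)$.
\end{proof}

\begin{remark}\label{rem:final}
Apply Theorem~\ref{thm:B} to the group $\Gamma$ and the maps $f_j$ of Theorem~\ref{thm:A}, with $\varepsilon<1/4$. For large $j$ there are solutions $g_j:S\to\mathfrak S_{N_j}$ with $\operatorname{dist}(f_j,g_j)<\varepsilon$, and by Theorem~\ref{thm:A}(2) they need $N_j-n_j\ge(\frac14-\varepsilon-o(1))n_j$ new points. So the size $N$ in Theorem~\ref{thm:B} cannot in general be kept below $(1+\varepsilon)n$.

The LERF hypothesis in Theorem~\ref{thm:B} cannot be dropped. The amenable group $Q=\Gamma/B=\langle S\mid E'\rangle$ of Section~\ref{sec:unstable} has $\operatorname{def}_{E'_0}(f_j)\to0$ for every finite $E'_0\subseteq E'$ by Lemma~\ref{lem:folner}. For any solution $g$ for $E'$ on $N\ge n_j$ points, $g(b)=\mathrm{id}$, so $\tilde g(\zeta)=\mathrm{id}$ by Proposition~\ref{prop:support}, and Lemma~\ref{lem:compare} gives $4\operatorname{dist}(f_j,g)\ge1-\theta_j$, however large $N$ is.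
\end{remark}

\begin{thebibliography}{1}

\bibitem{notes}
\emph{Approximate Group Actions and Ulam Stability},
\texttt{https://www.dpmms.cam.ac.uk/\textasciitilde aptm3/docs/lecture-notes/PartIII-ApproximateGroupActions.pdf}

\end{thebibliography}
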